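# Aperiodic sum-free sets with ultimately periodic binary sequences

## Periodic sequences, aperiodic sets: the two theorems

Throughout, $\mathbb N=\{1,2,3,\dots\}$ and $X+Y=\{x+y: x\in X,\ y\in Y\}$.

**Theorem 1.** There is a sum-free set $S\subseteq\mathbb N$, not ultimately periodic, such that every $n\ge 142000$ lies in $S\cup(S+S)$. Its binary sequence is therefore ultimately $1,1,1,\dots$.

**Theorem 2.** Let $w$ be a nonempty finite binary word. There is a sum-free set that is not ultimately periodic and whose binary sequence is ultimately $www\cdots$ if and only if $w$ contains the letter $1$. In that case there are infinitely many such sets.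

The "binary sequence" is the one attached to a sum-free set by Cameron's correspondence, recalled in the next section. Cameron observed that an ultimately periodic sum-free set has an ultimately periodic binary sequence, and asked whether the converse is also true. The question comes from "Conditions on Periodicity for Sum-Free Sets" (https://projecteuclid.org/journalArticle/Download?urlId=em%2F1047565644). Theorem 1 answers it: the converse is false, already for sequences that are ultimately constant, equal to $1$. Theorem 2 says exactly which periodic tails allow an aperiodic set: all of them, except the all-zero tail.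

## Cameron's correspondence, by hand

**Definition (sum-free).** A set $S\subseteq\mathbb N$ is sum-free if there are no $x,y,z\in S$ with $x+y=z$; here $x=y$ is allowed. Equivalently, $S\cap(S+S)=\emptyset$.

**Definition (ultimately periodic).** A set $S\subseteq \mathbb N$ is ultimately periodic if there are positive integers $m,n_0$ such that for all $n\ge n_0$ we have $n\in S\iff n+m\in S$. A sequence $(a_n)$ is ultimately periodic if $a_n=a_{n+m}$ for all $n\ge n_0$, for some such $m,n_0$.

**Definition (covered).** For a given sum-free set $S$, a number $n$ is covered if $n\in S+S$, and uncovered otherwise.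

**Definition (binary sequence of $S$).** List the uncovered numbers in increasing order. For each one write $1$ if it lies in $S$ and $0$ if it does not.

Going back: given an infinite binary sequence, examine $n=1,2,3,\dots$ in turn. If $n=x+y$ with $x,y$ already placed in $S$, then $n\notin S$. Otherwise read the next unused term and put $n$ in $S$ exactly when that term is $1$.

These two procedures are inverse to each other. The set built from a sequence is sum-free, since a number that is a sum of two earlier members is never placed. The sequence of a sum-free set is infinite: if $S$ is finite then $S+S$ is finite, and if $S$ is infinite then all its elements are uncovered. If the process is run on the sequence of $S$, induction on $n$ shows that it reproduces $S\cap[1,n]$: at a covered $n$ both sides say $n\notin S$, and at an uncovered $n$ the next unused term is by definition the letter of $n$. Conversely, the process reads a term exactly at the uncovered numbers of the set that it builds, so that set has the given sequence.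

Some sequences, worked by hand:

* The sequence $1,1,1,\dots$ puts $1$ in $S$. Then $2=1+1$ is covered, $3$ is uncovered and enters, $4=1+3$ is covered, and so on. The set is the set of odd numbers.
* The sequence $0,1,1,1,\dots$ rejects $1$, accepts $2$ and $3$, finds $4,5,6$ covered, accepts $7$ and $8$, finds $9,10,11$ covered. The set is $\{n\equiv 2,3 \pmod 5\}$. Indeed the sums of its elements are $\equiv 4,0,1$, and every $n\ge4$ in these classes is covered, as $2+(n-2)$, $2+(n-2)$, $3+(n-3)$ respectively.
* The set $\{n\equiv 1\pmod 3\}$ has covered numbers $2,5,8,\dots$, so its uncovered numbers are $1,3,4,6,7,\dots$ and its sequence is $1,0,1,0,1,\dots$.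
* The set $\{1\}$ has the single covered number $2$ and the sequence $1,0,0,0,\dots$.

All these sets are ultimately periodic. Here is why a periodic set has a periodic sequence. Suppose $S$ has ultimate period $m$ from $n_0$ on. If $n\ge 2n_0$ and $n=x+y$ with $x,y\in S$, then the larger summand, say $x$, is $\ge n_0$, so $x+m\in S$ and $n+m\in S+S$. Hence in each class mod $m$ the property "covered", once it holds at some $n\ge 2n_0$, holds from there on. So $S+S$ is ultimately periodic with period $m$, and far out every block of $m$ consecutive numbers contributes the same finite word to the sequence. That word is nonempty because the sequence is infinite.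

A sensible person would try to run this argument backwards, and it stops at a precise place. The step from $n$ covered to $n+m$ covered used the periodicity of $S$. If we only know the sequence, then $n$ may be covered while $n+m$ is not, and a covered number leaves no trace in the sequence. This is most visible for the tail $1,1,1,\dots$:

> The sequence of a sum-free set $S$ is ultimately $1,1,1,\dots$ if and only if all sufficiently large $n$ lie in $S\cup(S+S)$.

Both sides say that every large uncovered $n$ is in $S$. So for Theorem 1 we want a sum-free $S$ which, together with $S+S$, fills all large integers, while in some residue class the job of filling passes back and forth, aperiodically, between $S$ and $S+S$.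

## Three classes modulo 7 that doubling permutes

A sum $x+y$ of numbers of similar size has twice their size, so long intervals are a natural source of aperiodicity: fill a long interval of a residue class, let its sums cover an interval twice as far out, then fill again. For the pattern to close up we want a few classes that doubling permutes and such that sums of two different classes leave the family.

Modulo $3$ the classes $1,2$ have these properties: doubling swaps them, and $1+2\equiv0$. But the leapfrog fails. Let long intervals $J_i=[\alpha_i,\beta_i]$ alternate between the two classes. The sums $J_i+J_i$ fall in the class of $J_{i+1}$ and end at $2\beta_i$, so $J_{i+1}$ starts at $\alpha_{i+1}=2\beta_i+3$. After $J_{i+1}$ has ended at $\beta_{i+1}$, its class must be taken over by sums involving $J_{i+2}$. These are larger than $\alpha_{i+2}=2\beta_{i+1}+3$, far beyond $\beta_{i+1}$, so there is a stretch that nobody fills.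

With three classes there is more time. Modulo $7$, doubling permutes $1\to2\to4\to1$, and the mixed sums $1+2,\ 1+4,\ 2+4$ are $3,5,6$, outside $\{1,2,4\}$. Let $J_j$ lie in the class $\varepsilon_j$, where $\varepsilon_j$ runs through $4,2,1,4,2,1,\dots$. The sums of $J_i$ with $J_i$ and with the earlier intervals of the same class fall in the class of $J_{i+2}$, so $J_{i+2}$ should start at $2\beta_i+7$. It should end one step before the next sums arrive. These involve $J_{i+3}$ and start at $\alpha_{i+3}+e$, where $e$ is the smallest element of the class of $J_{i+3}$; and $\alpha_{i+3}=2\beta_{i+1}+7$. So we want $\beta_{i+2}=\alpha_{i+3}+e-7=2\beta_{i+1}+e$. This is a recursion that goes forward, and it can be taken as a definition.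

**Definition (the set $Z$).** Fix an integer $u\ge0$. Let $\varepsilon_j$ and $e_j$ $(j\ge1)$ have period $3$ in $j$, with
$$(\varepsilon_1,\varepsilon_2,\varepsilon_3)=(4,2,1),\qquad (e_1,e_2,e_3)=(7u+4,\ 7u+9,\ 14u+15),$$
and put $\varepsilon_0=\varepsilon_3$. Then $\varepsilon_j\equiv2\varepsilon_{j+1}$ and $e_j\equiv\varepsilon_j\pmod 7$ for all $j$. Let $\alpha_1=\beta_1=e_1$, $\alpha_2=\beta_2=e_2$, and for $j\ge3$
$$\alpha_j=2\beta_{j-2}+7,\qquad \beta_j=2\beta_{j-1}+e_{j+1}. \tag{1}$$
Finally let
$$J_j=\{k: k\equiv\varepsilon_j \pmod 7,\ \alpha_j\le k\le\beta_j\},\qquad Z=\bigcup_{j\ge1}J_j .$$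

**Example.** For $u=0$ we have $(e_1,e_2,e_3)=(4,9,15)$ and
$$J_1=\{4\},\quad J_2=\{9\},\quad J_3=\{15,22\},\quad J_4=\{25,32,\dots,53\},$$
$$J_5=\{51,58,\dots,121\},\quad J_6=\{113,120,\dots,246\},\quad J_7=\{249,\dots,501\}.$$
In the class $1$ mod $7$ we see: $8=4+4$ is a sum; $15,22$ are in $Z$; the numbers $29=25+4,\ 36=32+4,\ \dots,\ 106=53+53$ are sums; $113,\dots,246$ are in $Z$; then sums again from $253=249+4$ on. The two kinds alternate without gap or overlap.

We need four elementary facts.

* **(i)** $\alpha_j\equiv\beta_j\equiv\varepsilon_j\pmod7$. This is clear for $j=1,2$. For $j\ge3$, by induction, using $\varepsilon_{j-1}\equiv2\varepsilon_j$, $\varepsilon_{j-2}\equiv4\varepsilon_j$ and $\varepsilon_{j+1}\equiv4\varepsilon_j$ (because $2\varepsilon_{j+1}\equiv\varepsilon_j$ and $2\cdot4\equiv1$): $\alpha_j\equiv2\varepsilon_{j-2}\equiv8\varepsilon_j\equiv\varepsilon_j$ and $\beta_j\equiv2\varepsilon_{j-1}+\varepsilon_{j+1}\equiv4\varepsilon_j+4\varepsilon_j\equiv\varepsilon_j$.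
* **(ii)** $\beta_j$ is strictly increasing, $\alpha_j\le\beta_j$, and $\alpha_{j+3}>\beta_j\ge\alpha_j$. We have $\beta_2-\beta_1=5$ and, for $j\ge3$, $\beta_j-\beta_{j-1}=\beta_{j-1}+e_{j+1}\ge 8$; so consecutive $\beta$'s differ by at least $2$. Hence for $j\ge3$, $\beta_j=2\beta_{j-1}+e_{j+1}\ge2\beta_{j-2}+4+4>\alpha_j$. Lastly $\alpha_{j+3}=2\beta_{j+1}+7>\beta_j$.
* **(iii)** $\alpha_3=2e_1+7=14u+15=e_3$, so $\alpha_i=e_i$ for $i=1,2,3$.
* **(iv)** For $j\ge3$, by (1), $\alpha_{j+1}+e_{j+1}-7=2\beta_{j-1}+e_{j+1}=\beta_j$.

Fact (iv) also gives a picture of $Z$: $J_{j+1}$ starts at $\beta_j-e_{j+1}+7$, near the end of $J_j$. So $Z$ runs along the class $4$, then $2$, then $1$, then $4$ again, each stretch ending at more than twice the end of the one before, with short hand-overs.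

**Lemma 1.** (a) $Z$ is sum-free, and every $k\ge2e_3$ with $k\bmod7\in\{1,2,4\}$ lies in exactly one of $Z$, $Z+Z$. (b) $Z\cap(1+7\mathbb Z)$ is infinite and has unbounded gaps. (c) $\min Z=7u+4$.

*Proof.* Part (c): $\alpha_1,\alpha_2,\alpha_3$ are $e_1,e_2,e_3\ge 7u+4$ by (iii), and $\alpha_{j+3}>\alpha_j$ by (ii).

Part (b): the set is $J_3\cup J_6\cup J_9\cup\cdots$, with these pieces in increasing order by (ii). Between $\beta_{3t}\in J_{3t}$ and $\alpha_{3t+3}\in J_{3t+3}$ it has no element, and $\alpha_{3t+3}-\beta_{3t}=2\beta_{3t+1}+7-\beta_{3t}>\beta_{3t}\to\infty$.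

Part (a) takes three steps.

**Step 1: the sums of $J_i$ with earlier intervals of its class form one interval.** For $i\ge1$ let $\Sigma_i$ be the union of the sets $J_i+J_l$ over all $l$ with $1\le l\le i$ and $l\equiv i\pmod 3$. We claim
$$\Sigma_i=\{k\equiv\varepsilon_{i-1}\ (\mathrm{mod}\ 7):\ \alpha_i+e_i\le k\le2\beta_i\}. \tag{2}$$
Both $J_i$ and $J_l$ are nonempty arithmetic progressions with difference $7$ in the class $\varepsilon_i$. So $J_i+J_l$ consists of all $k\equiv2\varepsilon_i\equiv\varepsilon_{i-1}$ with $\alpha_i+\alpha_l\le k\le\beta_i+\beta_l$. The smallest $l$ is in $\{1,2,3\}$ and has $\alpha_l=e_l=e_i$; the largest is $l=i$. Both endpoints increase with $l$. It remains to see that the ranges for $l$ and $l+3$, where $l+3\le i$, leave no gap, i.e.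
$$\alpha_i+\alpha_{l+3}\le\beta_i+\beta_l+7 .$$
Here $i\ge4$, so $\beta_{i-1}=2\beta_{i-2}+e_i$ by (1), and
$$\beta_i-\alpha_i+7=2(2\beta_{i-2}+e_i)+e_{i+1}-2\beta_{i-2}=2\beta_{i-2}+2e_i+e_{i+1}.$$
On the other side $l+1\le i-2$, so $\alpha_{l+3}-\beta_l=2\beta_{l+1}+7-\beta_l\le2\beta_{i-2}+7$. Since $7\le 8\le2e_i$, the inequality holds.

**Step 2: no other sums matter.** If two elements of $Z$ lie in $J_i$ and $J_l$ with $i\not\equiv l\pmod3$, their sum is $\equiv 3,5$ or $6\pmod 7$. Hence the elements of $Z+Z$ in the classes $1,2,4$ form exactly $\bigcup_i\Sigma_i$.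

**Step 3: sums and intervals alternate.** Fix $i_0\in\{1,2,3\}$ and the class $\varepsilon_{i_0-1}$ mod $7$. As $i_0$ varies, these are the three classes $1,4,2$. For $i\equiv i_0\pmod3$, $i\ge1$, the sets $\Sigma_i$, $J_{i+2}$ and $\Sigma_{i+3}$ all lie in this class, and

* $\Sigma_i$ ends at $2\beta_i$, while $J_{i+2}$ starts at $\alpha_{i+2}=2\beta_i+7$;
* $J_{i+2}$ ends at $\beta_{i+2}=\alpha_{i+3}+e_{i+3}-7$ by (iv), while $\Sigma_{i+3}$ starts at $\alpha_{i+3}+e_{i+3}$.

Each of these sets contains every number of the class in its range. So $\Sigma_{i_0},J_{i_0+2},\Sigma_{i_0+3},J_{i_0+5},\dots$ partition the set of $k\equiv\varepsilon_{i_0-1}$ with $k\ge\alpha_{i_0}+e_{i_0}=2e_{i_0}$. The elements of $Z$ in this class are those of $J_{i_0+2},J_{i_0+5},\dots$ and, if $i_0\in\{2,3\}$, also those of $J_{i_0-1}$. The latter is $J_1=\{e_1\}$ with $e_1<2e_2$, or $J_2=\{e_2\}$ with $e_2<2e_3$, so it lies below every sum of the class. Thus $Z\cap(Z+Z)=\emptyset$, and every $k\ge2e_{i_0}$ of the class lies in exactly one of $Z$, $Z+Z$. Since $2e_{i_0}\le2e_3$, part (a) follows. $\square$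

## No sum-free set containing $Z$ has the tail $1,1,1,\dots$

Can we add elements to $Z$ so that the remaining classes $0,3,5,6$ mod $7$ become filled as well? We cannot, for any $u$.

Suppose $S\supseteq Z$ is sum-free and $a\in S$.

* If $a\equiv0\pmod 7$: the lengths $\beta_j-\alpha_j\ge 2(\beta_{j-1}-\beta_{j-2})-3$ tend to infinity, so some $J_j$ contains both $\alpha_j$ and $\alpha_j+a$. Then $\alpha_j+a$ is a sum of two elements of $S$ lying in $S$, a contradiction.
* If $a\equiv3,5,6$: take $j\ge3$ large, with $j\equiv0,1,2\pmod3$ respectively. Since $\varepsilon_{j+1}-\varepsilon_j\equiv4-1,\ 2-4,\ 1-2\equiv3,5,6$, the number $\beta_j+a$ is in the class $\varepsilon_{j+1}$. By (iv), $\alpha_{j+1}=\beta_j+7-e_{j+1}\le\beta_j+a$, because $a\ge3$ and $e_{j+1}\ge4$. Also $\beta_j+a\le2\beta_j+e_{j+2}=\beta_{j+1}$ once $\beta_j\ge a$. So $\beta_j+a\in J_{j+1}\subseteq S$, again a contradiction.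

Hence all elements of $S$ are $\equiv1,2,4$, and no sum of two such numbers is $\equiv0$. All multiples of $7$ are then uncovered and not in $S$, and the sequence has infinitely many zeros. The set $Z$ is too crowded: its three classes leave no room for a mechanism that covers everything else.

## Room modulo 7000: marks, layers, and a finite covering set

The remedy is to use $1000Z$ in place of $Z$. It lives in only three classes modulo $7000$, namely $1000,2000,4000$. In these classes $1000Z$ and $1000Z+1000Z$ fill everything far out, by Lemma 1. All the other classes must be handled periodically, without disturbing these three. We use two further ingredients: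

* a set $D$ of a few classes mod $7000$ ("marks") that $S$ contains completely from some point on;
* a finite set $F\subset S$ such that $F$ plus the marks covers every class that is neither a mark nor one of $1000,2000,4000$.

Let $P$ be the set of all classes used by the infinite part of $S$. To keep $S$ sum-free, an element of $F$ plus an element of the infinite part must not land in a class of $P$. So the classes of $F$ must avoid $P-P$; we let $F$ have all the classes that do. The covering requirement then becomes: every class $c\notin P$ has some mark $d$ with $c-d\notin P-P$.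

Two marks such as $1$ and $10$ do not meet this requirement. For $P=\{1000,2000,4000,1,10\}$ take $c=11-1000$. It is not in $P$, yet $c-1=10-1000$ and $c-10=1-1000$ are both in $P-P$. A third mark $100$ helps here, and we shall see that it helps everywhere.

**Definition.** Take $u=4$ in Lemma 1, so that $\min Z=32$ and $2e_3=142$. Modulo $7000$ let
$$\Gamma=\{1000,2000,4000\},\quad D=\{1,10,100\},\quad P=\Gamma\cup D,\quad R=(\mathbb Z/7000)\setminus(P-P).$$
So $r\in R$ iff $(r+P)\cap P=\emptyset$ modulo $7000$. Let $S=F\cup D^*\cup\Gamma^*$, where
$$F=\{n\in[7000,14000): n\bmod7000\in R\},$$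
$$D^*=\{n\ge28000: n\bmod7000\in D\},\qquad \Gamma^*=1000Z=\{1000k:k\in Z\}.$$

All elements of $D^*\cup\Gamma^*$ are $\ge28000$ (those of $\Gamma^*$ are even $\ge32000$), and their classes are in $P$, since $k\in Z$ has $k\bmod7\in\{1,2,4\}$.

**Definition (layer).** The layer of a number or of a class mod $7000$ is its residue mod $1000$.

For instance, $1000$, $2000$, $4000$ all have layer $0$, and $3010$ has layer $10$. The layers of $P$ form $\Delta=\{0,1,10,100\}$. Layer $0$ contains the three classes of $\Gamma$, and each of the layers $1,10,100$ contains exactly one class of $P$. The twelve nonzero differences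
$$\pm1,\ \pm9,\ \pm10,\ \pm90,\ \pm99,\ \pm100$$
of elements of $\Delta$ are distinct mod $1000$. So each nonzero element of $\Delta-\Delta$ has a unique representation as a difference of two elements of $\Delta$. We use this below.

## Proof of Theorem 1

**Step 1: $S$ is sum-free.** The point is that the class or the layer of a sum decides each case. Let $x,y\in S$.

* $x,y\in F$: then $14000\le x+y<28000$, and $S$ has no element in this range.
* $x\in F$, $y\in D^*\cup\Gamma^*$: then $x+y\ge35000$. If $x+y\in S$, its class is in $P$, and so is the class of $y$. This contradicts $x\bmod7000\in R$.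
* $x,y\in D^*$: the layer of $x+y$ is in $\{2,11,20,101,110,200\}$, which is disjoint from $\Delta$; and $x+y\ge56000$, so $x+y\in S$ would have a layer in $\Delta$.
* $x\in D^*$ of class $d$, $y\in\Gamma^*$ of class $\gamma$: the sum is $\ge 56000$ and has the layer of $d$. The only class of $P$ in that layer is $d$, but $d+\gamma\ne d$. So $x+y\notin S$.
* $x,y\in\Gamma^*$: the sum is $\ge56000$ and has layer $0$. If it were in $S$ it would be in $1000Z$, and dividing by $1000$ would contradict that $Z$ is sum-free.

**Step 2: every $n\ge142000$ whose class is in $P$ lies in $S\cup(S+S)$.** Let $c=n\bmod7000$. If $c\in D$ then $n\in D^*\subseteq S$. If $c\in\Gamma$ then $n=1000k$ with $k\ge142$ and $k\bmod7\in\{1,2,4\}$. By Lemma 1(a), $k\in Z\cup(Z+Z)$, so $n\in S\cup(S+S)$.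

**Step 3: every $n\ge142000$ whose class is not in $P$ lies in $S+S$.** It suffices to find $d\in D$ with $r:=c-d\in R$. For then $F$ contains an $f$ of class $r$; we have $n-f\ge142000-14000\ge28000$ and $n-f\equiv d$, so $n-f\in D^*$ and $n=f+(n-f)\in S+S$. Let $\ell$ be the layer of $c$.

*Case $\ell\notin\Delta$.* Write $\Lambda=\Delta-\Delta=\{0,\pm1,\pm9,\pm10,\pm90,\pm99,\pm100\}$. The layers of $P-P$ lie in $\Lambda$ mod $1000$, so it is enough to find $\delta\in\{1,10,100\}$ with $\ell-\delta\notin\Lambda$, i.e. $\ell\notin\delta+\Lambda$; then $d=\delta$ works. Modulo $1000$,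
$$1+\Lambda=\{1,2,0,10,-8,11,-9,91,-89,100,-98,101,-99\},$$
$$10+\Lambda=\{10,11,9,19,1,20,0,100,-80,109,-89,110,-90\},$$
$$100+\Lambda=\{100,101,99,109,91,110,90,190,10,199,1,200,0\}.$$
All the numbers printed lie between $-99$ and $200$, so comparing them mod $1000$ is comparing them as integers. The first two sets meet in $\{0,1,10,11,100,-89\}$. Of these, $11$ and $-89$ are not in the third set, so all three meet in $\{0,1,10,100\}=\Delta$. Since $\ell\notin\Delta$, one of the three sets misses $\ell$.

*Case $\ell=0$.* Then $c\notin\Gamma$. Take $d=1$, so $r=c-1$ has layer $-1$, which is represented in $\Delta-\Delta$ only as $0-1$. If $r=p-p'$ with $p,p'\in P$, then $p$ has layer $0$ and $p'$ has layer $1$, so $p=\gamma\in\Gamma$ and $p'=1$. Then $c=\gamma\in P$, a contradiction. So $r\in R$.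

*Case $\ell=\delta\in\{1,10,100\}$.* Then $c\ne\delta$ as classes mod $7000$. Take $d\in D$ with $d\ne\delta$. Now $r=c-d$ has layer $\delta-d\neq 0$, which is represented only in this way. If $r=p-p'$ with $p,p'\in P$, then $p$ has layer $\delta$ and $p'$ has layer $d$, so $p=\delta$ and $p'=d$. Then $c=\delta\in P$, a contradiction. So $r\in R$.

**Step 4: $S$ is not ultimately periodic.** Suppose $S$ has ultimate period $p$. Then $S\cap(1000+7000\mathbb Z)$ has ultimate period $7000p$, so if it is infinite it has bounded gaps. But beyond $14000$ the elements of $S$ in the class $1000$ are exactly those of $\Gamma^*$ in this class, namely the numbers $1000k$ with $k\in Z$ and $k\equiv1\pmod7$. By Lemma 1(b) they form an infinite set with unbounded gaps, a contradiction.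

**Step 5: the sequence.** By Steps 2 and 3 every uncovered $n\ge142000$ lies in $S$ and contributes a letter $1$. Infinitely many $n$ are uncovered, for instance all elements of $S$. So the sequence is ultimately $1,1,1,\dots$. $\blacksquare$

## Zeros in the tail and the shadow of a covered number

The "only if" part of Theorem 2 is short. If $w$ has no letter $1$, then a sequence with tail $www\cdots$ has finitely many ones. Each element of $S$ contributes a one, so $S$ is finite, hence ultimately periodic.

For the converse we want to repeat the previous construction with additional classes reserved for the letter $0$: uncovered, and never in $S$. For these classes to stay uncovered, $F$ must avoid them too, which is easy to arrange. The trouble is elsewhere. In the old construction a site $1000k$ with $k\bmod 7\in\{1,2,4\}$ contributes the letter $1$ if $k\in Z$, and no letter at all if $k\in Z+Z$. So the number of ones coming from these sites in the block $[7000b,7000(b+1))$ is $|Z\cap[7b,7b+7)|$, and this number varies. For $u=0$ the interval $[49,56)$ contains two elements $51,53$ of $Z$, whereas $[56,63)$ contains only $58$,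 since $57=53+4$ and $60=51+9$ are sums. With a tail of ones, nobody can see how many letters a block contributes. As soon as there are zeros, the number and the position of the ones between them is visible.

What is needed is that each site $\gamma$ of the aperiodic classes contributes exactly one letter $1$, whether it is in $S$ or covered. The device is a shadow: put a small number $v$ into $F$, and pair each site $g$ with $g+v$.

* If $g\in S$, then $g+v$ is covered, and $g$ contributes the letter $1$.
* If $g$ is covered, so $g\notin S$, then put $g+v$ into $S$; if nothing else covers it, it contributes the letter $1$.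

Provided that no other uncovered number lies between $g$ and $g+v$, the sequence cannot tell the two situations apart. It remains to choose classes so that all other sums stay away. Powers of ten do this, for the same reason as before: sums and differences of few of them reveal their parts.

## The classes for a given word

Let $w$ contain $o\ge1$ ones, and let $w'$ be a cyclic rotation of $w$ starting with $1$. Choose $k$ with $ko\ge6$, and set $W=w'^k$, $M=|W|$. Write
$$W=1\,U_1\,1\,U_2\,1\,U_4,$$
where the displayed ones are the first three ones of $W$. The words $U_1,U_2,U_4$ have total length $M-3$ and contain altogether $ko-3\ge3$ ones. The three displayed ones will come from the aperiodic classes with their shadows, all the other letters from periodic classes.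

**Definition (residues).** Let $v_j=10^{j-1}$ for $1\le j\le M$, $q=10^M$, $m=7q$. Index the letters of $U_1U_2U_4$, in order, by $j=4,\dots,M$. If letter $j$ belongs to $U_a$ $(a\in\{1,2,4\})$, put $s_j=aq+v_j$. Let $I_D$ and $I_O$ be the sets of those $j\in\{4,\dots,M\}$ whose letter is $1$, respectively $0$; so $|I_D|\ge3$. Also put
$$\gamma_1=q,\ \gamma_2=2q,\ \gamma_3=4q,\qquad s_i=\gamma_i+v_i\quad(i=1,2,3).$$
Modulo $m$ let
$$\Gamma=\{\gamma_1,\gamma_2,\gamma_3\},\quad \Gamma'=\{s_1,s_2,s_3\},\quad D=\{s_j:j\in I_D\},\quad O=\{s_j:j\in I_O\},$$
$$P=\Gamma\cup\Gamma'\cup D,\qquad Q=P\cup O .$$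

**Example.** Let $w=10$. Then $o=1$, $w'=10$, and $k=6$ gives $W=101010101010$, $M=12$, $U_1=0$, $U_2=0$, $U_4=0101010$. Letter $4$ is $U_1$, letter $5$ is $U_2$, and the letters $6,\dots,12$ are those of $U_4$. So $I_D=\{7,9,11\}$ and $I_O=\{4,5,6,8,10,12\}$; for instance $s_4=q+10^3\in O$ and $s_7=4q+10^6\in D$.

The layer of a class is now its residue mod $q$. In layer $0$ the classes of $Q$ are those of $\Gamma$; in layer $v_j$ the only class of $Q$ is $s_j$. Put $\Delta=\{0,v_1,\dots,v_M\}$, so all classes of $Q$ have their layers in $\Delta$.

**Fact (N).** If integers $c_1,\dots,c_M$, not all zero, satisfy $|c_j|\le9$, then $\sum c_jv_j\not\equiv0\pmod q$.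

Indeed, let $j$ be minimal with $c_j\ne0$. Then the sum is $10^{j-1}(c_j+10t)$ for an integer $t$, and $10\nmid c_j$, so it is not divisible by $10^j$; but $10^j$ divides $q$.

Write $\mathbf e_1,\dots,\mathbf e_M$ for the unit vectors in $\mathbb Z^M$, and let the layer $v_j$ correspond to $\mathbf e_j$ and the layer $0$ to $\mathbf 0$. By (N), a congruence mod $q$ between two integer combinations of the $v_j$ whose coefficients differ by at most $9$ is an equality of vectors. Two consequences:

* **(D1)** A sum of two elements of $\Delta$ lies in $\Delta$ mod $q$ only if one of them is $0$. Otherwise $\mathbf e_a+\mathbf e_b$ would equal some $\mathbf e_c$ or $\mathbf 0$, but its coordinates add up to $2$.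
* **(D2)** Each element of $\Delta-\Delta$ that is nonzero mod $q$ has a unique representation as a difference of elements of $\Delta$. The vectors $\mathbf e_a-\mathbf e_b$ $(a\ne b)$, $\mathbf e_a$, $-\mathbf e_b$ are pairwise distinct, and each shows its two parts.

**Definition (the set $S$).** Let $R=(\mathbb Z/m)\setminus(Q-P)$, so $r\in R$ iff $(r+P)\cap Q=\emptyset$. Write $R=\{r_1,\dots,r_N\}$ with $0\le r_i<m$, and let
$$F=\{v_1,v_2,v_3\}\cup\{f_i:1\le i\le N\},\qquad f_i=r_i+(3N+3i)m,\qquad T=(14N+14)m .$$
Since $\max F<(6N+1)m$, we have $T>2\max F$. Choose $u$ with $q(7u+4)\ge T$ and take the corresponding $Z$ of Lemma 1. Let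
$$\Gamma^*=qZ,\qquad D^*=\{n\ge T: n\bmod m\in D\},$$
$$\Gamma'^*=\bigcup_{i=1}^3\{n+v_i:\ n\ge T,\ n\equiv\gamma_i\!\!\pmod m,\ n\notin\Gamma^*\},$$
$$S=F\cup\Gamma^*\cup D^*\cup\Gamma'^*.$$

Compared with Theorem 1, $R$ now avoids $Q-P$ in place of $P-P$, so that $F$ does not cover the zero sites $O$; and $\Gamma'^*$ is the set of shadows. Call the elements of $S\setminus F$ the tail of $S$. They are $\ge T$ (for $\Gamma^*$ because $\min Z=7u+4$), while the elements of $F$ are $<T$. Their classes are in $P$: in $\Gamma$ for $\Gamma^*$, in $D$ for $D^*$, in $\Gamma'$ for $\Gamma'^*$. In particular, a tail element whose class is in $\Gamma$ belongs to $\Gamma^*$.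

## Proof of Theorem 2

The "only if" part is done. We show that the set $S$ just defined has all the required properties.

**Step 1: the possible sums.** We list which sums of two elements of $S$ can have a class in $Q$; everything later is read off from this list.

* **(S1)** $F+F$ is disjoint from $S$. Its elements are $<T$, so only elements of $F$ could occur. First, $v_i+v_j\in\{2,11,20,101,110,200\}$ for $i,j\le3$, so it is not one of $1,10,100$; and $v_i+v_j<2m<f_{i'}$ for all $i'$. Secondly, $f_i+f_j\ge(6N+6)m>\max F$. Thirdly, consider $v_j+f_i$, which exceeds $v_1,v_2,v_3$. With $h=3N+3i$ it lies in $[hm,(h+2)m)$. If it equals $f_{i'}$, which lies in $[h'm,(h'+1)m)$ with $h'=3N+3i'$, then $h'\in\{h,h+1\}$; as $3\mid h'-h$, we get $i'=i$ and $v_j=0$, a contradiction.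
* **(S2)** $f_i$ plus a tail element has class outside $Q$. This is the definition of $R$, since the tail element has class in $P$.
* **(S3)** $v_i$ $(i\le3)$ plus a tail element of class $x$ has class in $Q$ only if $x=\gamma_i$, and then the sum has class $s_i$. Indeed, the sum of the nonzero layer $v_i$ and the layer of $x$ must be in $\Delta$, so by (D1) $x$ has layer $0$, i.e. $x\in\Gamma$. The sum then has layer $v_i$, so being in $Q$ it is $s_i=\gamma_i+v_i$. Hence $x=\gamma_i$.
* **(S4)** The sum of two tail elements has class in $Q$ only if both are in $\Gamma^*$. Indeed, by (D1) one of them has layer $0$, hence class $\gamma\in\Gamma$, hence is in $\Gamma^*$. If the other had class $s_j$, the sum would have layer $v_j$ and class $\gamma+s_j\ne s_j$, so it would not be in $Q$. So the other also has class in $\Gamma$ and is in $\Gamma^*$.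

**Step 2: $S$ is sum-free.** Suppose $x,y,x+y\in S$. By (S1) not both of $x,y$ are in $F$. So $x+y\ge T$ is in the tail, and its class is in $P\subseteq Q$. By (S2) we are in one of two situations.

In (S3), $x+y=n+v_i$ with $n$ a tail element of class $\gamma_i$, so $n\in\Gamma^*$, and $x+y$ has class $s_i$. A tail element of class $s_i$ $(i\le 3)$ is in $\Gamma'^*$ and has the form $n'+v_i$ with $n'\notin\Gamma^*$. But $n'=n$, a contradiction.

In (S4), $x,y\in qZ$ and $x+y$ has layer $0$, so as a tail element it lies in $\Gamma^*=qZ$. Dividing by $q$ contradicts that $Z$ is sum-free.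

**Step 3: which large numbers are covered.** Let $n\ge 2T+2e_3q$, so that $n\ge T$, $n-f\ge T$ for all $f\in F$, and $n=qk$ implies $k\ge2e_3$. Let $c=n\bmod m$. Since $n\geq T$, $n$ is not in $F+F$, so if $c\in Q$ only (S3) and (S4) can cover it.

* **(C1)** $c\in D$: $n$ is uncovered and $n\in S$. Sums under (S3) have a class $s_i$ with $i\le3$, sums under (S4) have layer $0$, and $c=s_j$ with $j\ge4$ is neither. And $n\in D^*$.
* **(C2)** $c\in O$: $n$ is uncovered and $n\notin S$. Uncovered for the same reason as in (C1); and the classes of the tail are in $P$, which is disjoint from $O$.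
* **(C3)** $c=\gamma_i$: $n$ is covered if and only if $n\notin S$. We have $n=qk$ with $k\bmod7\in\{1,2,4\}$. Sums under (S3) have nonzero layer, so $n$ is covered iff it is a sum of two elements of $\Gamma^*=qZ$, i.e. iff $k\in Z+Z$. By Lemma 1(a) this holds iff $k\notin Z$, i.e. iff $n\notin\Gamma^*$, i.e. iff $n\notin S$.
* **(C4)** $c=s_i$, $i\le3$: $n$ is covered if and only if $n-v_i\in\Gamma^*$; and if $n$ is uncovered, then $n\in S$. Sums under (S4) have layer $0$. So if $n$ is covered, then by (S3) $n=v_i+x$ with $x$ a tail element of class $\gamma_i$, hence $x\in\Gamma^*$. Conversely $v_i\in F\subseteq S$. If $n-v_i\notin\Gamma^*$, then $n-v_i\ge T$ and $n-v_i\equiv\gamma_i$ give $n\in\Gamma'^*$.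
* **(C5)** $c\notin Q$: $n$ is covered. This is the next step.

**Step 4: proof of (C5).** It suffices to find $i\in I_D$ with $c-s_i\in R$: then some $f\in F$ has the class $c-s_i$, and $n=f+(n-f)$ where $n-f\ge T$ has class $s_i\in D$, so $n-f\in D^*$. Let $\ell$ be the layer of $c$.

*Case $\ell\notin\Delta$.* Suppose $c-s_i\in Q-P$ for three distinct $i\in I_D$. Then for each of these $i$ we have $\ell\equiv v_i+x_i-y_i\pmod q$ with $x_i,y_i\in\Delta$. Let $X_i,Y_i\in\{\mathbf 0,\mathbf e_1,\dots,\mathbf e_M\}$ be the vectors of $x_i,y_i$. The vectors $\mathbf e_i+X_i-Y_i$ have coordinates in $[-1,2]$, so by (N) the three of them are one and the same vector $V$. If $Y_i=\mathbf e_i$ for one of the three $i$, then $V=X_i$ and $\ell\equiv x_i\in\Delta$, a contradiction. Otherwise the $i$-th coordinate of $V=\mathbf e_i+X_i-Y_i$ is at least $1$ for each of the three $i$, so $V$ has at least three positive coordinates. But $\mathbf e_i+X_i-Y_i$ has at most two, a contradiction. Since $|I_D|\ge3$, some $i\in I_D$ has $c-s_i\in R$.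

*Case $\ell=0$.* Then $c\notin\Gamma$. Take any $i\in I_D$. If $c-s_i=x-y$ with $x\in Q$, $y\in P$, then its layer $-v_i=0-v_i$ is represented only in this way, by (D2). So $x$ has layer $0$ and $y$ has layer $v_i$, i.e. $x\in\Gamma$ and $y=s_i$. Then $c=x\in\Gamma$, a contradiction.

*Case $\ell=v_j$.* Then $c\ne s_j$. Take $i\in I_D$ with $i\ne j$. If $c-s_i=x-y$ with $x\in Q$, $y\in P$, then by (D2) for $v_j-v_i\neq 0$, $x$ has layer $v_j$ and $y$ has layer $v_i$, i.e. $x=s_j$ and $y=s_i$. Then $c=s_j$, a contradiction.

**Step 5: the binary sequence.** We read the letters of a block $[bm,(b+1)m)$ with $b$ large. By (C5), only numbers with class in $Q$ can be uncovered. In increasing order these classes are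
$$q,\ q+v_1,\ (\text{sites of }U_1),\quad 2q,\ 2q+v_2,\ (\text{sites of }U_2),\quad 4q,\ 4q+v_3,\ (\text{sites of }U_4),$$
where the sites of $U_a$ are the classes $s_j=aq+v_j$ for the letters $j$ of $U_a$, in order. This is because the $v_j$ increase with $j$ and $v_1,v_2,v_3<v_j<q$ for $j\ge4$.

Consider the pair $g=bm+\gamma_i$ and $g+v_i$. If $g\in\Gamma^*$, then $g$ is in $S$ and uncovered by (C3), and $g+v_i$ is covered by (C4). If $g\notin\Gamma^*$, then $g$ is covered by (C3), and $g+v_i$ is uncovered and in $S$ by (C4). Either way the pair contributes exactly one letter, a $1$; and its two members are adjacent in the list above, so the position of this letter among the others does not depend on which member gives it. By (C1) and (C2), the sites of $U_a$ contribute exactly the word $U_a$.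

Hence every large block contributes $1U_11U_21U_4=W=w'^k$, and the sequence is ultimately $w'w'w'\cdots$. Write $w=xy$ and $w'=yx$. Dropping $|y|$ further terms turns $yxyxyx\cdots$ into $xyxyxy\cdots$, so the sequence is ultimately $www\cdots$.

**Step 6: $S$ is not ultimately periodic.** For $n\ge T$, the elements of $S$ with class $\gamma_1=q$ modulo $m=7q$ are exactly the $qk$ with $k\in Z$, $k\equiv1\pmod7$. By Lemma 1(b) this set is infinite with unbounded gaps. If $S$ had ultimate period $p$, then $S\cap(q+m\mathbb Z)$ would have ultimate period $mp$, and being infinite it would have bounded gaps. This is a contradiction.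

**Step 7: infinitely many sets.** The objects $q,m,F,T$ and the classes depend only on the choices made from $w$, not on $u$, and every $u$ with $q(7u+4)\ge T$ is allowed. For each such $u$, the least element of $S$ that is $\ge T$ and has class in $\Gamma$ is $\min\Gamma^*=q(7u+4)$, by Lemma 1(c). So different $u$ give different sets $S$, all with the tail $www\cdots$ and none ultimately periodic. $\blacksquare$
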